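\title{Matching for translated $\beta$-transformations with Pisot slope}

\begin{abstract}
For a non-integer real number $\beta$ with $|\beta|>1$, the circle map $T_\alpha(x)=\beta x+\alpha \pmod 1$ is discontinuous at $0$. Matching means that the two one-sided orbits of $0$ meet. We prove the conjecture that matching holds for Lebesgue-almost every $\alpha$ when $\beta$ is a Pisot number; the proof also covers the case that $-\beta$ is a Pisot number, and it shows that the matching parameters contain an open set of full measure. In the other direction, matching for a single $\alpha$ forces $\beta$ to be an algebraic integer whose other conjugates have modulus less than $2$. The proof studies maximal families of points that differ by elements of $\mathbb{Z}[\beta]$ and whose orbits do not merge, and it carries the result from the circle to the parameter interval by a density point argument.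
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{S}=\mathbb{R}/\mathbb{Z}$, and for $u\in\mathbb{S}$ let $\widetilde{u}\in[0,1)$ be its representative. A real number also denotes its class in $\mathbb{S}$. Fix a real number $\beta$ with $|\beta|>1$. For $\alpha\in[0,1)$ the \emph{translated $\beta$-transformation} is
\[
T_\alpha:\mathbb{S}\to\mathbb{S},\qquad T_\alpha(u)=\beta\widetilde{u}+\alpha \pmod 1 .
\]
Away from $0$ this map is continuous and locally affine with slope $\beta$. The map $x\mapsto\widetilde{T_\alpha^n(x)}$ is piecewise affine with finitely many pieces, so the one-sided limits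
\[
T_\alpha^n(0^+)=\lim_{x\downarrow0}T_\alpha^n(x),\qquad T_\alpha^n(0^-)=\lim_{x\uparrow0}T_\alpha^n(x)
\]
exist in $\mathbb{S}$. The representative $\widetilde{x}$ tends to $0$ as $x\downarrow 0$ and to $1$ as $x\uparrow0$, so $T_\alpha(0^+)=\alpha$ and $T_\alpha(0^-)=\alpha+\beta$.

\begin{definition}
There is \emph{matching} for $T_\alpha$ if $T_\alpha^\kappa(0^-)=T_\alpha^\kappa(0^+)$ for some $\kappa\ge1$. For fixed $\beta$, the \emph{matching set} is the set of $\alpha\in[0,1)$ with matching, and the \emph{non-matching set} is its complement in $[0,1)$.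
\end{definition}

Matching says that the map repairs its own discontinuity: $T_\alpha$ tears a neighborhood of $0$ into two pieces, and $\kappa-1$ steps later the two torn ends are glued together again. For $\beta\in\mathbb{Z}$ nothing is torn and matching holds with $\kappa=1$; we exclude this case.

An \emph{algebraic integer} is a root of a monic polynomial with integer coefficients, and its \emph{conjugates} are the complex roots of its minimal polynomial over $\mathbb{Q}$. A \emph{Pisot number} is an algebraic integer $\beta>1$ all of whose other conjugates have modulus less than $1$. The following conjecture is posed in \cite{talk}: \emph{if $\beta\notin\mathbb{Z}$ is a Pisot number, then matching holds for Lebesgue-almost every $\alpha\in[0,1)$.} We prove it, for both signs of the slope.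

\begin{theorem}\label{thm:main}
Let $\beta\in\mathbb{R}\setminus\mathbb{Z}$, $|\beta|>1$, be an algebraic integer all of whose other conjugates have modulus less than $1$ (so $\beta$ or $-\beta$ is a Pisot number). Then matching holds for Lebesgue-almost every $\alpha\in[0,1)$.
\end{theorem}

\begin{theorem}\label{thm:open}
For $\beta$ as in Theorem~\ref{thm:main}, the matching set contains an open set of full measure. So the non-matching set lies in a closed, nowhere dense, Lebesgue-null set.
\end{theorem}

\begin{theorem}\label{thm:necessary}
Let $\beta\in\mathbb{R}\setminus\mathbb{Z}$, $|\beta|>1$, be arbitrary. If matching holds for a single $\alpha$, then $\beta$ is an algebraic integer and all its other conjugates have modulus less than $2$.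
\end{theorem}

By Theorem~\ref{thm:necessary}, some arithmetic hypothesis on $\beta$ cannot be avoided in Theorem~\ref{thm:main}: for $\beta=3/2$, which is not an algebraic integer, and for $\beta=\sqrt5$, whose conjugate has modulus larger than $2$, the matching set is empty.

Why should the Pisot property give matching? When we subtract two orbits, $\alpha$ cancels: for $u,u'\in\mathbb{S}$ there is $k\in\mathbb{Z}$ with
\begin{equation}\label{eq:diff}
\widetilde{T_\alpha u'}-\widetilde{T_\alpha u}=\beta\,(\widetilde{u'}-\widetilde{u})-k .
\end{equation}
The two one-sided orbits of $0$ start with difference $1$, so their differences lie in $\mathbb{Z}[\beta]$ and have modulus at most $1$. If the other conjugates of $\beta$ are small, the conjugated recursion contracts, and the differences end up in a finite set. The difference therefore walks on a finite graph in which the vertex $0$ means matching, and the position of the orbit on the circle decides which edge is taken. If the vertex $0$ could be reached from everywhere, and if the orbit chose its edges at random, the walk would arrive at $0$ almost surely.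 Neither assumption is free. The graph might contain a trap from which $0$ cannot be reached; and the orbit is not that of a typical point for a fixed map, because $\alpha$ determines both the map and the starting point. The next section shows these two issues for the golden mean and gives the plan of the proof.

\section{The golden mean}\label{sec:golden}

Let $\beta=\frac{1+\sqrt5}{2}$, so that $\beta^2=\beta+1$, $\beta^{-1}=\beta-1$ and $\beta^{-2}=2-\beta=1-\beta^{-1}$. In $\mathbb{S}$ we have $\beta=\beta^{-1}$ and $-\beta=\beta^{-2}$. We follow the pair $(u,u+d)$ for $d=\pm\beta$ through one step, using $T_\alpha(u+d)-T_\alpha(u)=\beta(\widetilde{u+d}-\widetilde{u})$ in $\mathbb{S}$: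
\[
\begin{array}{c|c|c|c}
d & \widetilde{u} & \widetilde{u+d}-\widetilde{u} & T_\alpha(u+d)-T_\alpha(u)\\ \hline
\beta & [0,\beta^{-2}) & \beta^{-1} & 1=0\\
\beta & [\beta^{-2},1) & -\beta^{-2} & -\beta^{-1}=-\beta\\
-\beta & [0,\beta^{-1}) & \beta^{-2} & \beta^{-1}=\beta\\
-\beta & [\beta^{-1},1) & -\beta^{-1} & -1=0
\end{array}
\]
The graph of differences has the vertices $\beta$, $-\beta$ and $0$. The difference alternates between $\beta$ and $-\beta$ until the first point of the pair falls into a \emph{hole}: $H_{\beta}=(0,\beta^{-2})$ when the difference is $\beta$, and $H_{-\beta}=(\beta^{-1},1)$ when it is $-\beta$.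

The one-sided orbits of $0$ form the pair $(\alpha,\alpha+\beta)$ after one step. For $\alpha\in(0,\beta^{-2})$ the point $\alpha$ is in $H_\beta$, and matching holds with $\kappa=2$. For $\alpha\in(\beta^{-1},2\beta^{-2})$ the difference changes to $-\beta$, the point $T_\alpha(\alpha)=\beta^2\alpha-1$ lies in $(\beta^{-1},1)=H_{-\beta}$, and matching holds with $\kappa=3$. So matching comes in intervals of parameters. It does not hold everywhere. For $\alpha=\beta^{-1}$ the point $T_\alpha(0^+)=\beta^{-1}$ is fixed, since $\beta\cdot\beta^{-1}+\beta^{-1}=\beta^{-1}$ in $\mathbb{S}$. On the other side $T_\alpha(0^-)=2\beta-3$ and $\beta(2\beta-3)+\beta-1=1$, a value approached from below, so $T^n_\alpha(0^-)$ alternates between $2\beta-3$ and $0$ and never equals $\beta^{-1}$. Thus ``almost every'' in Theorem~\ref{thm:main} cannot be replaced by ``every''.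

\emph{There is no trap.} For every $\alpha$, every open arc $J$ and $d=\pm\beta$, there are a subarc of $J$ and an $m$ such that $T^m_\alpha(x+d)=T^m_\alpha(x)$ on the subarc. Indeed, if $J$ meets $H_d$, take $m=1$. If not, then $J$, being open, also misses the endpoints of $H_d$, and these are exactly the points $0$ and $-d$ at which $T_\alpha(x)$ or $T_\alpha(x+d)$ jumps. So $T_\alpha$ is affine on $J$, and we may replace $(J,d)$ by $(T_\alpha J,-d)$. The arc has become $\beta$ times longer, and an arc longer than $\beta^{-1}$ cannot miss a hole of length $\beta^{-2}$. So the process ends in a hole.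

\emph{From the circle to the parameters.} Let $y_n(\alpha)=T^n_\alpha(\alpha)$. Suppose that $I$ is an interval of parameters on which $y_0,\dots,y_{n-1}$ avoid the points $0,\beta,-\beta$. Then the difference $d_n$ at time $n$ is constant on $I$, and $y_n$ is affine on $I$ with slope $1+\beta+\dots+\beta^n$. Suppose also that the arc $y_n(I)$ has length at least $\varepsilon$. Then it contains one of finitely many fixed arcs of length $\varepsilon/2$. Each of these contains a subarc on which the pair with difference $d_n$ merges, and the merging survives a small change of the parameter. Hence a definite proportion of $I$ has matching. If such intervals $I$, with the same $\varepsilon$, shrink to $\alpha$, then $\alpha$ is not a Lebesgue density point of the non-matching set.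

The proof of Theorem~\ref{thm:main} follows this scheme and needs two ingredients.
\begin{itemize}
\item[(I)] \emph{Coincidences are dense.} For the golden mean this held because every jump point borders a hole. That is an accident of low degree: if $\beta$ has degree at least $3$, then $\beta(\beta-k)\notin\mathbb{Z}$ for every integer $k$, so the pair $(u,u+\beta)$ never merges in one step. In general we have no list of holes. Sections~\ref{sec:cliques} and~\ref{sec:dense} prove density where it is needed, next to the point $\alpha$, by an argument that produces coincidences without locating them.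
\item[(II)] \emph{Returns to a definite scale.} For almost every $\alpha$ there are infinitely many $n$ such that an interval of size about $|\beta|^{-n}$ next to $\alpha$ is not cut before time $n$. This is Section~\ref{sec:scale}. It is used twice: in the proof of (I), and in the passage to parameters in Section~\ref{sec:proof}.
\end{itemize}

\section{The difference of two orbits}\label{sec:diff}

The recursion \eqref{eq:diff} gives both Theorem~\ref{thm:necessary} and the finiteness on which Theorem~\ref{thm:main} rests.

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]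
Suppose that $T_\alpha$ has matching at time $\kappa$. Let $x_j^-,x_j^+\in[0,1]$ be the limits of $\widetilde{T_\alpha^j(x)}$ as $x\uparrow0$ and $x\downarrow0$. Then $x_0^-=1$ and $x_0^+=0$. The number $\beta\widetilde{T^{j}_\alpha(x)}+\alpha-\widetilde{T^{j+1}_\alpha(x)}$ is an integer and has one-sided limits, so $\beta x_j^\pm+\alpha-x_{j+1}^\pm\in\mathbb{Z}$. Hence $\delta_j=x_j^--x_j^+\in[-1,1]$ satisfies $\delta_0=1$ and $\delta_j=\beta\delta_{j-1}-k_j$ with $k_j\in\mathbb{Z}$. Matching means $\delta_\kappa\in\mathbb{Z}$; after changing $k_\kappa$ we have $\beta\delta_{\kappa-1}=k_\kappa$. Put $P(X)=X^\kappa-k_1X^{\kappa-1}-\dots-k_\kappa$. Then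
\[
P(X)=(X-\beta)\sum_{j=0}^{\kappa-1}\delta_jX^{\kappa-1-j},
\]
because on the right the leading coefficient is $\delta_0=1$, the coefficient of $X^{\kappa-j}$ is $\delta_j-\beta\delta_{j-1}=-k_j$ for $1\le j<\kappa$, and the constant term is $-\beta\delta_{\kappa-1}=-k_\kappa$. So $\beta$ is a root of the monic integer polynomial $P$. A conjugate $\gamma\ne\beta$ is a root of $P$ as well, hence of the second factor. That factor is monic with coefficients in $[-1,1]$, so $\kappa\ge2$ and $|\gamma|^{\kappa-1}\le\sum_{i=0}^{\kappa-2}|\gamma|^{i}$. If $|\gamma|\ge2$, the right side equals $\frac{|\gamma|^{\kappa-1}-1}{|\gamma|-1}<|\gamma|^{\kappa-1}$, which is impossible.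
\end{proof}

\emph{From now on $\beta$ is as in Theorem~\ref{thm:main}}, and $b=|\beta|$. A rational algebraic integer is an integer, so $\beta$ is irrational. Let $G\subset\mathbb{S}$ be the image of the ring $\mathbb{Z}[\beta]$. It is a countable subgroup, $u\in G$ if and only if $\widetilde{u}\in\mathbb{Z}[\beta]$, and $\beta\neq0$ in $G$.

\begin{lemma}\label{lem:finite}
There is a finite set $\Delta\subset G$, depending only on $\beta$, with $0\in\Delta=-\Delta$ and the following property. If $\alpha\in[0,1)$ and $u'-u\in G$, then $T_\alpha^nu'-T_\alpha^nu$ lies in $G$ for all $n$, and in $\Delta$ for all large $n$.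
\end{lemma}

\begin{proof}
Let $\delta_n=\widetilde{T_\alpha^nu'}-\widetilde{T_\alpha^nu}\in(-1,1)$. Then $\delta_0\in\mathbb{Z}[\beta]$, and by \eqref{eq:diff} $\delta_{n+1}=\beta\delta_n-k_n$ with $k_n\in\mathbb{Z}$ and $|k_n|\le b|\delta_n|+|\delta_{n+1}|<b+1$. So all $\delta_n$ lie in $\mathbb{Z}[\beta]$. The field embeddings of $\mathbb{Q}(\beta)$ into $\mathbb{C}$ correspond to the conjugates of $\beta$. Let $\delta\mapsto\delta^{(i)}$ be the embeddings other than the identity, and let $\rho=\max_i|\beta^{(i)}|<1$. From $|\delta^{(i)}_{n+1}|\le\rho|\delta_n^{(i)}|+b+1$ we get $|\delta_n^{(i)}|\le\rho^n|\delta_0^{(i)}|+\frac{b+1}{1-\rho}$. So for large $n$ the number $\delta_n$ lies in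
\[
\Lambda=\Big\{\delta\in\mathbb{Z}[\beta]:\ |\delta|<1,\ |\delta^{(i)}|\le1+\tfrac{b+1}{1-\rho}\ \text{ for all } i\Big\}.
\]
For $\delta\in\Lambda$ the polynomial $(X-\delta)\prod_i(X-\delta^{(i)})$ has integer coefficients, since $\delta$ is an algebraic integer of $\mathbb{Q}(\beta)$, and these coefficients are bounded in terms of $\beta$. So only finitely many polynomials occur, and $\Lambda$ is finite. Let $\Delta$ be the image of $\Lambda$ in $\mathbb{S}$. It contains $0$ and is symmetric because $\Lambda$ is.
\end{proof}

This lemma is the only place where the size of the conjugates of $\beta$ is used. The set $\Delta$ has two roles. It contains the eventual differences $d$; and, being symmetric, it contains the points $x=-d$ at which $T_\alpha(x+d)$ may jump. We call an arc \emph{cut} when it meets $\Delta$.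

\section{Moving the point and the parameter}\label{sec:shift}

Let $s=\operatorname{sign}\beta\in\{1,-1\}$. A \emph{direction} is a sign $\omega\in\{1,-1\}$, and $\omega_n=\omega s^n$ is the direction into which $n$ affine steps of slope $\beta$ turn it. A reader interested only in $\beta>1$ may take $s=1$ and $\omega_n=\omega$ throughout. For $y\in\mathbb{S}$ and $0<r\le1$ let
\[
A^\omega(y,r)=\{y+\omega t:\ 0<t<r\},\qquad \operatorname{dist}^\omega(y,\Delta)=\min\{t>0:\ y+\omega t\in\Delta\}\in(0,1].
\]
An \emph{open arc} of length $r$ is a set $A^\omega(y,r)$; it misses $\Delta$ exactly when $r\le\operatorname{dist}^\omega(y,\Delta)$. A map from an interval or arc to $\mathbb{S}$ is \emph{affine with slope $c$} if it has the form $t\mapsto y+ct$. Lebesgue measure is written $|\cdot|$.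

The derivative of an orbit with respect to $\alpha$ is governed by
\[
\sigma_n=1+\beta+\dots+\beta^{n-1}=\frac{\beta^n-1}{\beta-1},\qquad \sigma_0=0,\quad \sigma_{n+1}=\beta\sigma_n+1=\sigma_n+\beta^n .
\]
The sign of $\sigma_{n+1}$ is $s^n$: for $\beta<-1$ the numerator $\beta^{n+1}-1$ has sign $s^{n+1}$ and the denominator is negative. With $C=\frac{b+1}{b-1}$ we have, for $k\ge j\ge0$ and $n\ge0$,
\begin{equation}\label{eq:sigma}
\frac{|\sigma_{k+1}|}{|\sigma_{j+1}|}\le Cb^{k-j},\qquad C^{-1}b^n\le|\sigma_{n+1}|\le Cb^n .
\end{equation}
Indeed, the first quotient is at most $\frac{b^{k+1}+1}{b^{j+1}-1}=b^{k-j}\frac{b+b^{-k}}{b-b^{-j}}\le Cb^{k-j}$; the case $j=0$ is the upper bound for $|\sigma_{n+1}|$; and $|\sigma_{n+1}|\ge\frac{b^{n+1}-1}{b+1}\ge\frac{b^{n+1}-b^n}{b+1}$.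

Every perturbation in this paper is an instance of one lemma.

\begin{lemma}[Shift lemma]\label{lem:shift}
Let $\alpha,\alpha+\tau\in[0,1)$, $u\in\mathbb{S}$, $h\in\mathbb{R}$, $m\ge0$, and put $h_j=\beta^jh+\sigma_j\tau$. Suppose that $T_\alpha^j(u)+th_j\ne0$ for all $t\in[0,1]$ and $0\le j<m$. Then
\[
T_{\alpha+\tau}^j(u+h)=T_\alpha^j(u)+h_j\qquad(0\le j\le m).
\]
The hypothesis holds for all small $h,\tau$ if $T^j_\alpha(u)\neq0$ for $0\le j<m$. For $h=\tau$ we have $h_j=\sigma_{j+1}\tau$.
\end{lemma}

\begin{proof}
Suppose that the formula holds for some $j<m$, and let $v=T^j_\alpha(u)$. The path $v+th_j$ does not cross $0$, so $\widetilde{v+h_j}=\widetilde{v}+h_j$ and $T_{\alpha+\tau}(v+h_j)=T_\alpha(v)+\beta h_j+\tau=T_\alpha(v)+h_{j+1}$.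
\end{proof}

The lemma fails when an orbit hits $0$. Excluding the countably many parameters in $\mathbb{Q}(\beta)$ removes this problem for all orbits that we need. For $i\ge0$ let $L_i=L_i(\alpha)$ be the coset $\alpha\sigma_i+G$ of $G$ in $\mathbb{S}$; thus $L_0=G$ and $L_1=\alpha+G$.

\begin{lemma}[Levels]\label{lem:levels}
For every $\alpha$ we have $T_\alpha(L_i)\subset L_{i+1}$. If $\alpha\notin\mathbb{Q}(\beta)$, the cosets $L_0,L_1,\dots$ are pairwise disjoint. In that case an orbit starting in $L_i$ with $i\ge1$ consists of distinct points and never meets $G$, and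
\begin{equation}\label{eq:onesided}
T_\alpha^{n+1}(0^+)=T^n_\alpha(\alpha),\qquad T_\alpha^{n+1}(0^-)=T_\alpha^n(\alpha+\beta)\qquad(n\ge0).
\end{equation}
\end{lemma}

\begin{proof}
If $\widetilde{u}\in\alpha\sigma_i+\mathbb{Z}[\beta]$, then $\beta\widetilde{u}+\alpha\in\alpha(\beta\sigma_i+1)+\mathbb{Z}[\beta]$. If $L_i=L_{j}$ with $i\ne j$, then $\alpha(\sigma_i-\sigma_j)\in\mathbb{Z}[\beta]$, and $\sigma_i\ne\sigma_j$ because $b^i\neq b^j$; so $\alpha\in\mathbb{Q}(\beta)$. Cosets that are not equal are disjoint. Finally, the orbits of $\alpha,\alpha+\beta\in L_1$ avoid $0$, so $T^n_\alpha$ is continuous at these two points, which gives \eqref{eq:onesided}.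
\end{proof}

\begin{lemma}[Matching is stable]\label{lem:stable}
Every matching parameter $\alpha\notin\mathbb{Q}(\beta)$ is an interior point of the matching set. In particular the matching set is the union of an open set and a countable set, and both it and the non-matching set are Borel.
\end{lemma}

\begin{proof}
Let $\alpha\notin\mathbb{Q}(\beta)$ have matching at time $\kappa$, that is, $T_\alpha^{\kappa-1}(\alpha)=T_\alpha^{\kappa-1}(\alpha+\beta)$. For small $\tau$ and $\alpha'=\alpha+\tau$, Lemma~\ref{lem:shift} with $h=\tau$ shows that $T^j_{\alpha'}(\alpha')$ and $T^j_{\alpha'}(\alpha'+\beta)$ arise from $T^j_{\alpha}(\alpha)$ and $T^j_{\alpha}(\alpha+\beta)$ by the same small shift $\sigma_{j+1}\tau$, for $j<\kappa$. These points stay nonzero, so \eqref{eq:onesided} holds for $\alpha'$ and $n=\kappa-1$, and $\alpha'$ has matching at time $\kappa$.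
\end{proof}

\section{Coincidence sets and cliques}\label{sec:cliques}

In this section $\alpha\in(0,1)\setminus\mathbb{Q}(\beta)$ is fixed and $T=T_\alpha$. We want to show that $x$ and $x+\beta$ merge for many $x$ near $\alpha$, without knowing the graph of differences. A pair is too small an object for this: a pair that survives a jump is just another pair. We look instead at a \emph{largest} family of points that does not merge. At the discontinuity such a family splits into two families that differ in one member, $0$ in one and $\beta$ in the other. If both survive on the same arc, maximality forces these two members to merge.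

Call $x\in\mathbb{S}$ \emph{generic} if $T^n(x+g)\ne0$ for all $n\ge0$ and $g\in G$. All but countably many points are generic, since $T$ is finite-to-one and $G$ is countable. By Lemma~\ref{lem:levels}, all points of $L_i$ with $i\ge1$ are generic. If $x$ is generic, Lemma~\ref{lem:shift} with $\tau=0$ gives $T^n(x+g+h)=T^n(x+g)+\beta^nh$ for small $h$.

\begin{definition}
For $e,f\in G$, the \emph{coincidence set} $O(e,f)$ is the set of $x\in\mathbb{S}$ for which there are $m\ge0$ and a neighborhood $V$ of $x$ with $T^m(x'+e)=T^m(x'+f)$ for all $x'\in V$; such an $m$ is a \emph{coincidence time}. For a finite set $E\subset G$ let $O_E$ be the union of the sets $O(e,f)$ over $e\neq f$ in $E$. The set $E$ is a \emph{clique on} a nonempty open set $V$ if $V\cap O_E=\emptyset$.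
\end{definition}

The sets $O(e,f)$ are open, $O(e,e)=\mathbb{S}$, and every integer larger than a coincidence time is a coincidence time. If $x$ is generic and $T^m(x+e)=T^m(x+f)$, then $x\in O(e,f)$, since both sides are affine with slope $\beta^m$ near $x$. For the golden mean, $H_\beta\subset O(0,\beta)$, and Section~\ref{sec:golden} showed that $\{0,\beta\}$ is not a clique on any open set.

Cliques can be moved in two ways. The first is a change of base point. For $g\in G$ we have $x\in O(e-g,f-g)$ if and only if $x-g\in O(e,f)$, so
\begin{equation}\label{eq:rebase}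
O_{E-g}=O_E+g:\quad\text{if $E$ is a clique on $V$, then $E-g$ is a clique on $V+g$.}
\end{equation}
The second is one step of the dynamics.

\begin{lemma}[Transport]\label{lem:transport}
Let $E\subset G$ be finite with $0\in E$, and let $J$ be an open arc that misses $-E$.
\begin{itemize}
\item[(a)] For each $e\in E$ there is $e'\in G$ with $T(x+e)=T(x)+e'$ for all $x\in J$, and $0'=0$.
\item[(b)] For $x\in J$ and $e,f\in E$: $x\in O(e,f)$ if and only if $T(x)\in O(e',f')$.
\item[(c)] If $E$ is a clique on $J$, then $e\mapsto e'$ is injective and $E'=\{e':e\in E\}$ is a clique on the open set $T(J)$.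
\end{itemize}
\end{lemma}

\begin{proof}
(a) Neither $x$ nor $x+e$ is $0$ for $x\in J$, so $\widetilde{x+e}-\widetilde{x}$ is continuous on $J$. It takes values in $\widetilde{e}+\mathbb{Z}\subset\mathbb{Z}[\beta]$, so it is a constant $c$. Put $e'=\beta c$.

(b) We have $T^{m+1}(x'+e)=T^m(Tx'+e')$ for $x'\in J$, and the same for $f$. Since $0\notin J$, the map $T$ is continuous and open on $J$. If $T^m(y+e')=T^m(y+f')$ for $y$ in a neighborhood $V$ of $Tx$, then $m+1$ is a coincidence time for $e,f$ on the neighborhood $J\cap T^{-1}V$ of $x$. Conversely, if $x\in O(e,f)$, choose a coincidence time $m+1\ge1$ on a neighborhood $V\subset J$ of $x$; then $m$ is a coincidence time for $e',f'$ on the neighborhood $T(V)$ of $Tx$.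

(c) If $e\ne f$, then $J$ misses $O(e,f)$, so $T(J)$ misses $O(e',f')$ by (b). In particular $O(e',f')\neq\mathbb{S}$, so $e'\neq f'$.
\end{proof}

We shall mostly transport one-sided arcs along the orbit of a generic point.

\begin{corollary}\label{cor:orbit}
Let $y$ be generic, $E\subset G$ finite with $0\in E$, and put $y_j=T^j(y)$, $e_j=T^j(y+e)-y_j\in G$ and $E_j=\{e_j:e\in E\}$. Let $\omega$, $r>0$ and $n\geq 0$ satisfy $b^nr\le1$ and
\begin{equation}\label{eq:uncut}
A^{\omega_j}(y_j,b^jr)\cap(-E_j)=\emptyset\qquad(0\le j<n).
\end{equation}
Then $T^n$ maps $A^\omega(y,r)$ affinely onto $A^{\omega_n}(y_n,b^nr)$, and for $x\in A^\omega(y,r)$ and $e,f\in E$ we have $x\in O(e,f)$ if and only if $T^nx\in O(e_n,f_n)$. If $E$ is a clique on the first arc, then $e\mapsto e_n$ is injective and $E_n$ is a clique on the second arc. For fixed $n$, condition \eqref{eq:uncut} holds for all small $r$ and both directions.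
\end{corollary}

\begin{proof}
Let $J_j=A^{\omega_j}(y_j,b^jr)$ and $j<n$. Since $y$ is generic, $y_j+e_j=T^j(y+e)\neq0$; this gives the last sentence. By \eqref{eq:uncut} and Lemma~\ref{lem:shift}, for $0<t<b^jr$,
\[
T(y_j+e_j+\omega_jt)=T(y_j+e_j)+\beta\omega_jt=y_{j+1}+e_{j+1}+\omega_{j+1}bt .
\]
The case $e=0$ shows that $T$ maps $J_j$ affinely onto $J_{j+1}$, and the general case shows that $(e_j)'=e_{j+1}$ in Lemma~\ref{lem:transport} applied to $E_j$ and $J_j$. Apply that lemma $n$ times.
\end{proof}

\begin{lemma}\label{lem:R}
A clique on a nonempty open set has at most $\#\Delta$ elements.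
\end{lemma}

\begin{proof}
Let $E$ be a clique on $V$, let $x\in V$ be generic, and fix $f\in E$. For every $n$ the points $T^n(x+e)$, $e\in E$, are distinct, since otherwise $x\in O_E$. By Lemma~\ref{lem:finite} they lie in $T^n(x+f)+\Delta$ for large $n$.
\end{proof}

Let $R=R(\alpha)$ be the largest cardinality of a clique on a nonempty open set; $R\ge1$ because one-element sets are cliques. A clique with $R$ elements is an \emph{$R$-clique}. If $R=1$, every set $O(e,f)$ is dense. We never need the value of $R$, only its maximality. The next lemma carries an $R$-clique to the discontinuity and records how it splits there. The map $T$ sends the right of $0$ to the side $s$ of $\alpha$ and the left of $0$ to the side $-s$ of $\alpha+\beta$.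

\begin{lemma}[Two cliques at $\alpha$]\label{lem:two}
There are a set $D\subset G\setminus\{0,\beta\}$ with $R-1$ elements and $r>0$ such that $\{0\}\cup D$ is a clique on $A^s(\alpha,r)$ and $\{\beta\}\cup D$ is a clique on $A^{-s}(\alpha,r)$.
\end{lemma}

\begin{proof}
Let $E$ be an $R$-clique on an open arc $J$; by \eqref{eq:rebase} we may assume $0\in E$. If $J$ misses $-E$, then $E'\ni0$ is an $R$-clique on $T(J)$, which is an open arc of length $b|J|$ if $b|J|\le1$ and is all of $\mathbb{S}$ otherwise. Repeat this step. Since $b>1$, after finitely many steps we have an $R$-clique $E\ni0$ on an open set that contains a point $-e$ with $e\in E$. By \eqref{eq:rebase} with $g=e$ we obtain an $R$-clique, again called $E$, with $0\in E$, on a neighborhood of $0$.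

Take $r_0>0$ so small that $br_0\le 1$ and $(-r_0,r_0)$ lies in this neighborhood and contains no point of $-E$ except $0$. For real $x$ with $0<|x|<r_0$ put $y=\alpha+\beta x$. For $e\in E\setminus\{0\}$ we have $\widetilde{x+e}=x+\widetilde{e}$, so $T(x+e)=y+\beta\widetilde{e}$, while $T(x)=y$ if $x>0$ and $T(x)=y+\beta$ if $x<0$. Let $D$ be the set of classes of the numbers $\beta\widetilde{e}$, $e\in E\setminus\{0\}$, and let $r=br_0$. Transport from $(0,r_0)$ shows that $\{0\}\cup D$ has $R$ elements and is a clique on $A^s(\alpha,r)$; so $0\notin D$ and $\#D=R-1$. Transport from $(-r_0,0)$ shows that $\{0\}\cup(D-\beta)$ has $R$ elements and is a clique on $A^{-s}(\alpha+\beta,r)$; so $\beta\notin D$, and \eqref{eq:rebase} with $g=-\beta$ gives the second clique.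
\end{proof}

The two cliques live on opposite sides of $\alpha$. To compare them we must extend one of them across $\alpha$, and this needs control of how the orbit of $\alpha+\beta$ approaches $\Delta$.

\section{Returns to a definite scale}\label{sec:scale}

\begin{lemma}\label{lem:scale}
Let $g\in G$, let $\omega$ be a direction, and put $y_n(\alpha)=T^n_\alpha(\alpha+g)$. For almost every $\alpha\in(0,1)$ there is $\varepsilon\in(0,1)$ such that for infinitely many $n$
\begin{equation}\label{eq:scale}
\operatorname{dist}^{\omega_j}(y_j(\alpha),\Delta)\ \ge\ \varepsilon b^{j-n}\qquad\text{for all } 0\le j<n .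
\end{equation}
\end{lemma}

Condition \eqref{eq:scale} says that the arcs $A^{\omega_j}(y_j,\varepsilon b^{j-n})$, $j<n$, are not cut. These are the successive images of the arc of length $\varepsilon b^{-n}$ at $\alpha+g$, which therefore grows to length $\varepsilon$ in one piece.

The proof is a count. Cut the parameter interval wherever one of $y_0,\dots,y_{k-1}$ meets $\Delta$. A parameter that violates \eqref{eq:scale} for all large $n$ lies, at every large time $k$, within about $\varepsilon b^{-k}$ of the endpoint on side $\omega$ of its piece. This leaves one short interval in each piece, and the number of such intervals grows only when one of them is cut. A short interval that has just been cut follows the orbit of a point of $\Delta$, which stays away from $\Delta$ for a long time $M$. So the number of intervals at most doubles in $M$ steps, while their lengths shrink by $b^{M}>2$.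

\begin{proof}
Fix $M\ge1$ with $b^M>2$.

\emph{Localization.} Let $W\subset G$ be the finite set of classes of $\beta$ and of the numbers $\beta\widetilde{z}$, $z\in\Delta$. Both one-sided limits of $T_\alpha$ at a point of $\Delta$ have the form $\alpha+w$ with $w\in W$. Let $\alpha^*\in(0,1)\setminus\mathbb{Q}(\beta)$. By Lemma~\ref{lem:levels} the points $T^i_{\alpha^*}(\alpha^*+w)$ are not in $\Delta$. By Lemma~\ref{lem:shift}, $T^i_{\alpha^*+\tau}(\alpha^*+\tau+w)=T^i_{\alpha^*}(\alpha^*+w)+\sigma_{i+1}\tau$ for $i<M$ and small $\tau$. So there are $\eta>0$ and an open interval $U$ with $\alpha^*\in U\subset(0,1)$ such that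
\begin{equation}\label{eq:away}
T^i_\alpha(\alpha+w)\ \text{ has distance at least $\eta$ from }\Delta\qquad(\alpha\in U,\ w\in W,\ 0\le i<M).
\end{equation}
Choose $\varepsilon\in(0,1)$ such that, with $\varepsilon_1=C\varepsilon$, the number $Cb^M\varepsilon_1$ is smaller than $\eta$, than $1$, and than the distance between any two points of $\Delta$. Every family of open intervals has a countable subfamily with the same union, so countably many such $U$ cover $(0,1)\setminus\mathbb{Q}(\beta)$. It therefore suffices to show, for each $U$ with its $\varepsilon$ and each $k_0\ge1$, that the set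
\[
B=\{\alpha\in U\setminus\mathbb{Q}(\beta):\ \text{for all }k\ge k_0\text{ there is }j<k\text{ with }\operatorname{dist}^{\omega_j}(y_j(\alpha),\Delta)<\varepsilon b^{j-k}\}
\]
is null.

\emph{Partitions.} We define finite families $\mathcal{P}_k$ of disjoint open intervals on each of which $y_k$ is affine with slope $\sigma_{k+1}$. Let $\mathcal{P}_0=\{U\}$. Given $\mathcal{P}_k$, remove from each of its intervals the finitely many points with $y_k\in\Delta$, and let $\mathcal{P}_{k+1}$ consist of the components that remain. On such a component $y_k\neq0$, so $\widetilde{y_k}$ is affine and $y_{k+1}=\beta\widetilde{y_k}+\alpha$ is affine with slope $\beta\sigma_{k+1}+1=\sigma_{k+2}$. A removed point has $L_{k+1}(\alpha)=L_0$, so it lies in $\mathbb{Q}(\beta)$. Let $U_k$ be the union of $\mathcal{P}_k$; it contains $U\setminus\mathbb{Q}(\beta)$. For $\alpha\in U_k$ let $p_k(\alpha)$ be the endpoint on side $\omega$ (right if $\omega=1$, left if $\omega=-1$) of the interval of $\mathcal{P}_k$ that contains $\alpha$.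

\emph{Step 1: if $\alpha\in B$ and $k\ge k_0$, then $|\sigma_{k+1}|\,|\alpha-p_k(\alpha)|<\varepsilon_1$.} Take $j<k$ as in the definition of $B$. On the interval of $\mathcal{P}_k$ that contains $\alpha$, the map $y_j$ avoids $\Delta$ and is affine with slope $\sigma_{j+1}$, of sign $s^j$. As the parameter moves from $\alpha$ toward $p_k(\alpha)$, the point $y_j$ moves in direction $\omega s^j=\omega_j$ without meeting $\Delta$. Hence $|\sigma_{j+1}|\,|\alpha-p_k(\alpha)|\le\operatorname{dist}^{\omega_j}(y_j(\alpha),\Delta)<\varepsilon b^{j-k}$, and \eqref{eq:sigma} gives $|\sigma_{k+1}|\,|\alpha-p_k(\alpha)|<Cb^{k-j}\varepsilon b^{j-k}=\varepsilon_1$.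

\emph{Step 2: the tree of short intervals.} For $n\ge k_0$ let
\[
K_n=\{\alpha\in U_n:\ |\sigma_{k+1}|\,|\alpha-p_k(\alpha)|<\varepsilon_1\ \text{ for }k_0\le k\le n\}.
\]
By Step 1, $B\subset K_n$ for all $n\geq k_0$. Let $P\in\mathcal{P}_n$. For $k\le n$ the function $p_k$ is a constant on $P$, lying on side $\omega$ of $P$, so the $k$-th condition restricts $\alpha\in P$ to an open half-line in direction $\omega$. Hence $K_n\cap P$ is empty or a single open interval that ends at the endpoint of $P$ on side $\omega$; here we use that \eqref{eq:scale} is one-sided. Let $\mathcal{K}_n$ be the family of the nonempty intervals $K_n\cap P$. The condition for $k=n$ gives $|\sigma_{n+1}|\,|Q|\le\varepsilon_1$ for $Q\in\mathcal{K}_n$. Since $K_{n+1}\subset K_n$ and $\mathcal{P}_{n+1}$ refines $\mathcal{P}_n$, each interval of $\mathcal{K}_{n+1}$ lies in a unique \emph{parent} in $\mathcal{K}_n$. Call $Q\in\mathcal{K}_n$ \emph{cut} if the arc $y_n(Q)$ is cut. This arc has length at most $\varepsilon_1$, which is less than $1$ and less than the gaps of $\Delta$, so a cut $Q$ contains exactly one point with $y_n\in\Delta$.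 Thus $Q$ meets two intervals of $\mathcal{P}_{n+1}$ and has at most two children if it is cut, and it meets one interval of $\mathcal{P}_{n+1}$ and has at most one child if it is not.

\emph{Step 3: if $Q\in\mathcal{K}_k$ is cut, no descendant of $Q$ in $\mathcal{K}_{k+i}$, $1\le i\le M$, is cut.} Let $\alpha'\in Q$ be the point with $y_k(\alpha')=z\in\Delta$. Every descendant lies in one of the two components $Q'$ of $Q\setminus\{\alpha'\}$, and $y_k$ misses $\Delta$ on $Q'$. We show by induction on $i$ that $y_{k+i}$ misses $\Delta$ on $Q'$ for $1\le i\le M$. As $y_k,\dots,y_{k+i-1}$ miss $0\in\Delta$ on $Q'$, the map $y_{k+i}$ is affine on $Q'$ with slope $\sigma_{k+i+1}$. By \eqref{eq:sigma} its image is an open arc of length at most $|\sigma_{k+i+1}|\,\varepsilon_1/|\sigma_{k+1}|\le Cb^M\varepsilon_1<\eta$. One endpoint of this arc is the limit of $y_{k+i}(\alpha)$ as $\alpha\to\alpha'$ in $Q'$. In this limit $y_k(\alpha)$ tends to $z$ strictly from one side, so $y_{k+1}(\alpha)\to\alpha'+w$ for some $w\in W$. The map $(\alpha,x)\mapsto T_\alpha(x)$ is continuous where $x\neq0$, and the points $T^l_{\alpha'}(\alpha'+w)$,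 $l<M$, are nonzero by \eqref{eq:away}. So $y_{k+i}(\alpha)\to T^{i-1}_{\alpha'}(\alpha'+w)$. This point has distance at least $\eta$ from $\Delta$ by \eqref{eq:away}, and the arc is shorter than $\eta$, so it misses $\Delta$.

\emph{Step 4: the count.} Let $Q\in\mathcal{K}_n$. Its descendants form a single chain until the first cut, at some level $k\ge n$. That cut produces at most two children, and by Step 3 there is no further cut at the levels $k+1,\dots,k+M$. So $Q$ has at most two descendants in $\mathcal{K}_{n+M}$, that is, $\#\mathcal{K}_{n+M}\le2\,\#\mathcal{K}_n$. For $n=k_0+lM$ we get from \eqref{eq:sigma}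
\[
|B|\le|K_n|\le\#\mathcal{K}_n\cdot\frac{\varepsilon_1}{|\sigma_{n+1}|}\le \#\mathcal{K}_{k_0}\cdot C\varepsilon_1b^{-k_0}\,(2b^{-M})^l ,
\]
where $|B|$ may be read as outer measure. The right side tends to $0$ as $l\to\infty$.
\end{proof}

\begin{definition}
A parameter $\alpha\in(0,1)\setminus\mathbb{Q}(\beta)$ is \emph{good} if the conclusion of Lemma~\ref{lem:scale} holds at $\alpha$ for $(g,\omega)=(0,s)$ and for $(g,\omega)=(\beta,-s)$.
\end{definition}

These two pairs describe the images of the right and of the left neighborhood of $0$. Almost every $\alpha$ is good.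

\section{Coincidences are dense next to $\alpha$}\label{sec:dense}

Again $\alpha\in(0,1)\setminus\mathbb{Q}(\beta)$ is fixed and $T=T_\alpha$. If the clique $\{\beta\}\cup D$ of Lemma~\ref{lem:two} does not extend across $\alpha$, then $\alpha$ is the end of a gap in its coincidence set. The dynamics turns one such end into infinitely many. There are only finitely many types of them, and gaps of the same type are disjoint, so their lengths tend to $0$. But expansion makes gaps long whenever they are not cut, and for good $\alpha$ this happens infinitely often.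

\begin{definition}
Let $y\in\mathbb{S}$, let $E\subset G$ be finite, and let $\omega$ be a direction. The pair $(y,E)$ is an \emph{$\omega$-end} if $A^\omega(y,r)\cap O_E=\emptyset$ for some $r>0$ while $A^{-\omega}(y,r)\cap O_E\ne\emptyset$ for all $r>0$. Its \emph{gap} is the arc $A^\omega(y,\lambda)$, where $\lambda$ is the supremum of the $r\le1$ with $A^\omega(y,r)\cap O_E=\emptyset$. The gap misses $O_E$, being an increasing union of arcs that miss it.
\end{definition}

\begin{lemma}\label{lem:gaps}
For fixed $E$ and $\omega$, the gaps of $\omega$-ends $(y,E)$ and $(y',E)$ with $y\ne y'$ are disjoint.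
\end{lemma}

\begin{proof}
Let $\lambda,\lambda'$ be the lengths, and suppose $y+\omega t=y'+\omega t'$ with $0<t<\lambda$ and $0<t'<\lambda'$. Then $t\neq t'$, say $t<t'$. The point $y=y'+\omega(t'-t)$ lies in the gap of $y'$, so a neighborhood of $y$ misses $O_E$. This contradicts the definition of an end.
\end{proof}

\begin{proposition}\label{prop:dense}
If $\alpha$ is good, there is $t>0$ such that $O(0,\beta)$ is dense in $A^s(\alpha,t)$.
\end{proposition}

\begin{proof}
Let $D$ and $r$ be as in Lemma~\ref{lem:two}, and let $F=\{\beta\}\cup D$, a clique on $A^{-s}(\alpha,r)$.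

\emph{Claim: $F$ is a clique on $A^s(\alpha,t)$ for some $t>0$.} Suppose not, and let $\omega=-s$. Then $(\alpha,F)$ is an $\omega$-end. Put $y=\alpha+\beta$ and $E=F-\beta\ni0$. By \eqref{eq:rebase}, $(y,E)$ is an $\omega$-end, and $y\in L_1$ is generic. Define $y_n$, $e_n$, $E_n$ as in Corollary~\ref{cor:orbit}.

(i) \emph{$(y_n,E_n)$ is an $\omega_n$-end.} Fix $n$ and apply Corollary~\ref{cor:orbit} with small $r'$ in place of $r$. In direction $\omega$ it shows that $e\mapsto e_n$ is injective and that $E_n$ is a clique on $A^{\omega_n}(y_n,b^nr')$. In direction $-\omega$, for every small $r'$ there are $e\ne f$ in $E$ and $x\in A^{-\omega}(y,r')\cap O(e,f)$; then $T^nx\in A^{-\omega_n}(y_n,b^nr')\cap O(e_n,f_n)$ with $e_n\neq f_n$.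

(ii) \emph{The gap lengths $\lambda_n$ of these ends tend to $0$.} By Lemma~\ref{lem:finite} there is $n_1$ with $E_n\subset\Delta$ for $n\ge n_1$, so the pairs $(E_n,\omega_n)$, $n\ge n_1$, take finitely many values. The points $y_n$ are distinct by Lemma~\ref{lem:levels}. By Lemma~\ref{lem:gaps}, the $\lambda_n$ that belong to one value have sum at most $1$. So $\sum_n\lambda_n<\infty$.

(iii) \emph{The gaps expand.} Choose $n_0\ge n_1$ with $\lambda_n<1/b$ for $n\ge n_0$. For such $n$ let $\ell=\min(\lambda_n,\operatorname{dist}^{\omega_n}(y_n,\Delta))$. The arc $A^{\omega_n}(y_n,\ell)$ misses $O_{E_n}$ and misses $\Delta\supset-E_n$. Apply Corollary~\ref{cor:orbit} for one step to the generic point $y_n$ and the set $E_n$. Since $T(y_n+e_n)-T(y_n)=e_{n+1}$, it shows that $E_{n+1}$ is a clique on $A^{\omega_{n+1}}(y_{n+1},b\ell)$. So $\lambda_{n+1}\ge b\min(\lambda_n,\operatorname{dist}^{\omega_n}(y_n,\Delta))$, and by induction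
\[
\lambda_n\ge\min\Big(b^{n-n_0}\lambda_{n_0},\ \min_{n_0\le j<n}b^{n-j}\operatorname{dist}^{\omega_j}(y_j,\Delta)\Big)\qquad(n>n_0).
\]
Since $\alpha$ is good, \eqref{eq:scale} holds for $(g,\omega)=(\beta,-s)$, some $\varepsilon>0$ and infinitely many $n$. For these $n>n_0$ we get $\lambda_n\ge\min(\lambda_{n_0},\varepsilon)>0$, which contradicts (ii). The claim is proved.

Shrink $t$ so that $t\le r$. On $A^s(\alpha,t)$ both $\{0\}\cup D$ and $\{\beta\}\cup D$ are cliques. The set $E^*=\{0,\beta\}\cup D$ has $R+1$ elements, because $\beta\ne0$ in $G$ and $0,\beta\notin D$; this is where $\beta\notin\mathbb{Z}$ is used. By the maximality of $R$, the set $O_{E^*}$ meets every nonempty open set $V\subset A^s(\alpha,t)$. Every pair $e\neq f$ in $E^*$ other than $\{0,\beta\}$ lies in one of the two cliques, so $O(e,f)$ misses $V$. Hence $O(0,\beta)$ meets $V$.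
\end{proof}

\section{From the circle to the parameters}\label{sec:proof}

Proposition~\ref{prop:dense} concerns one map $T_\alpha$ and points $x$ near $\alpha$; it gives density and no measure. We need a statement about the pairs $(\alpha',\alpha'+\beta)$ under the maps $T_{\alpha'}$, with a definite proportion. Both gaps are closed at the scale $\varepsilon$, where only finitely many configurations occur, so that density yields merging arcs of uniform size that are stable in the parameter.

\begin{lemma}[Uniform holes]\label{lem:holes}
Let $\alpha\in(0,1)\setminus\mathbb{Q}(\beta)$ and $\varepsilon'>0$, and let the sets $O(0,d)$ be those of $T_\alpha$. There are $\ell_0,\tau_0>0$ with the following property. If $d\in\Delta$ and $J$ is an open arc of length at least $\varepsilon'$ in which $O(0,d)$ is dense, then there are a closed arc $H\subset J$ of length at least $\ell_0$ and $m\ge0$ such that $T^m_{\alpha'}(x)=T^m_{\alpha'}(x+d)$ for all $x\in H$ and all $\alpha'\in(0,1)$ with $|\alpha'-\alpha|<\tau_0$.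
\end{lemma}

\begin{proof}
Fix an integer $q\ge2/\varepsilon'$ and let $A_i=(\frac{i}{q},\frac{i+1}{q})$ for $0\le i<q$. An open arc of length at least $2/q$ contains some $A_i$. Consider a pair $(i,d)$ with $d\in\Delta$ and $A_i\cap O(0,d)\neq\emptyset$. Choose a generic point $x_0$ in this open set, with coincidence time $m$. For $j\le m$ the map $T^j_\alpha$ is continuous at $x_0$ and at $x_0+d$, with nonzero values. So there are a closed arc $H_{i,d}\subset A_i$ of positive length around $x_0$ and $\theta>0$ such that, for $x\in H_{i,d}$, we have $T_\alpha^m(x)=T_\alpha^m(x+d)$, and the points $T_\alpha^j(x)$, $T^j_\alpha(x+d)$, $j<m$, have distance at least $\theta$ from $0$. If $|\sigma_j\tau|<\theta$ for all $j<m$, Lemma~\ref{lem:shift} with $h=0$ gives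
\[
T^m_{\alpha+\tau}(x)=T^m_\alpha(x)+\sigma_m\tau=T^m_\alpha(x+d)+\sigma_m\tau=T^m_{\alpha+\tau}(x+d).
\]
There are finitely many pairs $(i,d)$, so one $\tau_0$ serves for all of them; let $\ell_0$ be the least length of an $H_{i,d}$. Given $d$ and $J$, choose $A_i\subset J$. It meets $O(0,d)$ by density, and $H=H_{i,d}$ has the required property.
\end{proof}

Recall the Lebesgue density theorem: if $N\subset\mathbb{R}$ is measurable, almost every $\alpha\in N$ is a \emph{density point}, that is, $|(\alpha-r,\alpha+r)\setminus N|/r\to0$ as $r\to0$. At a density point the same then holds for each of the one-sided intervals $(\alpha,\alpha+r)$ and $(\alpha-r,\alpha)$.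

\begin{proposition}\label{prop:density}
A good parameter is not a density point of the non-matching set.
\end{proposition}

\begin{proof}
Let $\alpha$ be good, $\omega=s$, $y_j=T^j_\alpha(\alpha)$ and $d_j=T^j_\alpha(\alpha+\beta)-y_j\in G$. Let $\varepsilon$ be as in Lemma~\ref{lem:scale} for $(g,\omega)=(0,s)$, and let $n$ run through the infinitely many integers for which \eqref{eq:scale} holds. Let $t$ be as in Proposition~\ref{prop:dense}, and let $\ell_0,\tau_0$ be as in Lemma~\ref{lem:holes} for $\varepsilon'=\varepsilon/C^2$. None of $\varepsilon,t,\ell_0,\tau_0$ depends on $n$. Put $J_j=A^{\omega_j}(y_j,\varepsilon b^{j-n})$ for $0\le j\le n$.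

\emph{No cuts before time $n$.} For large $n$,
\begin{equation}\label{eq:nocut}
\{y_j\}\cup J_j\ \text{ contains neither $0$ nor $-d_j$}\qquad(0\le j<n).
\end{equation}
Indeed, $y_j\in L_{j+1}$ is not in $G$. By Lemma~\ref{lem:finite} there is $n_0$ with $d_j\in\Delta$ for $j\ge n_0$. For $n_0\le j<n$ the arc $J_j$ misses $\Delta\ni0,-d_j$ by \eqref{eq:scale}. For each of the finitely many $j<n_0$ the arc $J_j$ shrinks to $y_j$ as $n\to\infty$.

\emph{The circle.} Apply Corollary~\ref{cor:orbit} with $y=\alpha$, $E=\{0,\beta\}$, $E_j=\{0,d_j\}$ and $r=\varepsilon b^{-n}$. Its hypothesis is \eqref{eq:nocut}. So $T^n_\alpha$ maps $J_0$ affinely onto $J_n$ and carries $J_0\cap O(0,\beta)$ onto $J_n\cap O(0,d_n)$. When $\varepsilon b^{-n}\le t$, the first set is dense in $J_0$ by Proposition~\ref{prop:dense}. Hence $O(0,d_n)$ is dense in $J_n=A^{\omega_n}(y_n,\varepsilon)$.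

\emph{The parameters.} Let $I_n=\{\alpha+\tau:\ 0<\omega\tau<\varepsilon b^{-n}/C\}$. For large $n$ we have $I_n\subset(0,1)$, $n\ge n_0$ and $|I_n|<\tau_0$. Let $\alpha'=\alpha+\tau\in I_n$. The shift $\sigma_{j+1}\tau$ has sign $s^j\omega=\omega_j$, and by \eqref{eq:sigma} its modulus is less than $Cb^j\cdot\varepsilon b^{-n}/C=\varepsilon b^{j-n}$. So the path from $y_j$ to $y_j+\sigma_{j+1}\tau$ lies in $\{y_j\}\cup J_j$. By \eqref{eq:nocut}, for $j<n$ neither this path nor its translate by $d_j$ meets $0$. Lemma~\ref{lem:shift} with $h=\tau$, applied to $u=\alpha$ and to $u=\alpha+\beta$, gives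
\[
T^n_{\alpha'}(\alpha')=y_n+\sigma_{n+1}\tau,\qquad T^n_{\alpha'}(\alpha'+\beta)=y_n+d_n+\sigma_{n+1}\tau .
\]
Thus $\alpha'\mapsto T^n_{\alpha'}(\alpha')$ maps $I_n$ affinely onto the arc $J=A^{\omega_n}(y_n,|\sigma_{n+1}|\,|I_n|)$, whose length lies between $\varepsilon/C^2$ and $\varepsilon$ by \eqref{eq:sigma}. In particular $J\subset J_n$, so $O(0,d_n)$ is dense in $J$. Lemma~\ref{lem:holes} gives $H\subset J$ with $|H|\ge\ell_0$ and a time $m$. For $\alpha'\in I_n\setminus\mathbb{Q}(\beta)$ with $T^n_{\alpha'}(\alpha')\in H$ we obtain from \eqref{eq:onesided}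
\[
T^{n+1+m}_{\alpha'}(0^+)=T^m_{\alpha'}\big(T^n_{\alpha'}(\alpha')\big)=T^m_{\alpha'}\big(T^n_{\alpha'}(\alpha')+d_n\big)=T^{m}_{\alpha'}\big(T^n_{\alpha'}(\alpha'+\beta)\big)=T^{n+1+m}_{\alpha'}(0^-),
\]
which is matching. These parameters fill a proportion of $I_n$ of at least $|H|/|J|\ge\ell_0/\varepsilon$, a bound independent of $n$. The intervals $I_n$ have $\alpha$ as an endpoint and their lengths tend to $0$, so $\alpha$ is not a density point of the non-matching set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The non-matching set $N$ is Borel by Lemma~\ref{lem:stable}. Almost every point of $N$ is a density point of $N$, and almost every point of $N$ is good by Lemma~\ref{lem:scale}. By Proposition~\ref{prop:density} no point is both. Hence $|N|=0$.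
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
By Lemma~\ref{lem:stable}, the interior of the matching set contains every matching parameter outside the countable set $\mathbb{Q}(\beta)$. By Theorem~\ref{thm:main} this interior has full measure. Its complement in $[0,1)$ is closed and null, and it contains the non-matching set. A null set contains no interval, so this closed set is nowhere dense.
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Matching for translated $\beta$-transformations},
\texttt{http://www.mat.univie.ac.at/\textasciitilde{}bruin/talks/talk\_matching\_Auburn.pdf}.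

\end{thebibliography}
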